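\title{Even cycle decompositions of line graphs of cubic graphs}

\begin{abstract}
An even cycle decomposition of a graph is a partition of its edge set into cycles of even length. We prove that the line graph of a cubic graph $G$ has an even cycle decomposition if and only if $G$ has no bridge. In particular, the line graph of every 2-connected cubic graph has one. The decomposition is built from a 2-factor of $G$ and a minimal set of matching edges that links the odd cycles of the 2-factor; the parities are settled by a sign-reversing involution.
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and simple; where parallel edges and loops are allowed we say \emph{multigraph}. The \emph{line graph} $L(G)$ of a graph $G$ has the edges of $G$ as its vertices, two of them being adjacent when they share an end in $G$. An \emph{even cycle decomposition} of a graph is a partition of its edge set into cycles, each of even length. A graph is \emph{cubic} if all its degrees equal $3$, and a \emph{bridge} is an edge whose deletion increases the number of components. The problem that we study comes from~\cite{ecd}: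
\begin{quote}
If $G$ is a 2-connected cubic graph, does $L(G)$ have an even cycle decomposition?
\end{quote}
The answer is yes, and the condition on $G$ can be made exact.

\begin{theorem}\label{thm:main}
Let $G$ be a cubic graph. Then $L(G)$ has an even cycle decomposition if and only if $G$ has no bridge.
\end{theorem}

\begin{corollary}\label{cor:2conn}
If $G$ is a 2-connected cubic graph, then $L(G)$ has an even cycle decomposition.
\end{corollary}

\begin{proof}
Suppose that $uv$ is a bridge of $G$. The vertex $u$ has a neighbor $w\ne v$, and every path from $w$ to $v$ uses the edge $uv$ and so passes through $u$. Thus $u$ is a cut vertex, and $G$ is not 2-connected. Now apply Theorem~\ref{thm:main}.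
\end{proof}

An edge of a cubic graph meets two other edges at each end, so $L(G)$ is 4-regular. A graph with all degrees even always decomposes into cycles: remove a cycle and repeat. The question is therefore entirely about parity. Counting gives no obstruction at first sight, since $L(G)$ has $3|V(G)|$ edges and a cubic graph has an even number of vertices. A bridge of $G$ is a cut vertex of $L(G)$ with an odd number of edges on each side, and this does rule out a decomposition (Proposition~\ref{prop:bridge}). One may guess that nothing else goes wrong for line graphs. The guess needs a reason specific to line graphs, because it fails for 4-regular graphs in general: $K_5$ has no cut vertex and has $10$ edges, but its only even cycles have length $4$, which does not divide $10$.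

When the edges of $G$ can be properly colored with three colors, the decomposition is immediate (Proposition~\ref{prop:colorable}). Otherwise we work with a 2-factor that has odd cycles, and these must be repaired. Section~\ref{sec:petersen} does this by hand for the Petersen graph. The general proof follows the same scheme in three steps. Section~\ref{sec:balanced} chooses a 2-factor $F$ and a set $X$ of edges outside $F$ that joins the odd cycles of $F$ into groups of even size. Section~\ref{sec:coloring} cuts the cycles of $F$ at the ends of $X$ and reassembles the pieces into new cycles of prescribed parity; this is the central step. Sections~\ref{sec:splitting} and~\ref{sec:chords} deal with chords of the cycles of $F$, which the Petersen graph does not show, and assemble the decomposition. Two theorems are used without proof, Edmonds' perfect matching polytope theorem and the Nash-Williams--Tutte theorem; both are stated in Section~\ref{sec:balanced}.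

\section{Triangles, bridges and lifts}\label{sec:lifts}

Let $G$ be a cubic graph. The three edges at a vertex $v$ are pairwise adjacent in $L(G)$ and form a triangle $\Delta_v$. Since $G$ is simple, two adjacent edges share exactly one end, so the triangles $\Delta_v$, $v\in V(G)$, partition $E(L(G))$. A vertex $xy$ of $L(G)$ is incident only with edges of $\Delta_x$ and $\Delta_y$.

\begin{proposition}\label{prop:bridge}
If a cubic graph $G$ has a bridge, then $L(G)$ has no even cycle decomposition.
\end{proposition}

\begin{proof}
Let $e$ be a bridge, and let $S$ be the vertex set of a component of $G-e$ that contains exactly one end of $e$. Summing the degrees over $S$ gives $3|S|=2|E(G[S])|+1$, so $|S|$ is odd. Call an edge of $L(G)$ \emph{inner} if it lies in $\Delta_w$ for some $w\in S$, and \emph{outer} otherwise. There are $3|S|$ inner edges, an odd number. A vertex $xy$ of $L(G)$ is incident with both inner and outer edges only if exactly one of $x,y$ lies in $S$, that is, only if $xy=e$. A cycle with edges of both kinds changes kind at two or more distinct vertices, so no such cycle exists. In any decomposition of $L(G)$ into cycles, the inner edges are therefore a union of cycles of the decomposition, and one of these cycles is odd.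
\end{proof}

For the converse we need a supply of cycles in $L(G)$, and we obtain them from cycles of $G$. A \emph{closed trail} of length $m$ is a cyclic sequence $(w_0,\dots,w_{m-1})$ of vertices, indexed by $\mathbb Z/m\mathbb Z$, such that the $m$ pairs $w_iw_{i+1}$ are distinct edges. It is a cycle if no vertex is repeated. Let $Z$ be a cycle of $G$, let $v$ be a vertex of $Z$, let $f,g$ be the edges of $Z$ at $v$, and let $n$ be the third edge at $v$. Inside $\Delta_v$ one can go from $f$ to $g$ in two ways: by the \emph{direct pass} along the edge $fg$, or by the \emph{detour} along $fn$ and $ng$. For $D\subseteq V(Z)$, the \emph{lift} $Z\langle D\rangle$ is the closed walk in $L(G)$ that visits the edges of $Z$ in their cyclic order, with a detour at each vertex of $D$ and a direct pass at each other vertex of $Z$. A \emph{chord} of $Z$ is an edge of $G$ that is not on $Z$ and has both ends on $Z$.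

\begin{lemma}\label{lem:lift}
The lift $Z\langle D\rangle$ is a closed trail of length $|Z|+|D|$. It visits each chord of $Z$ with both ends in $D$ twice, once in the detour at each end, and it visits no other vertex of $L(G)$ more than once. In particular, it is a cycle if no chord of $Z$ has both ends in $D$.
\end{lemma}

\begin{proof}
The edges used at different vertices of $Z$ lie in different triangles, so no edge is repeated. A direct pass has one edge and a detour has two, which gives the length. The lift visits each edge of $Z$ once, and it visits the third edge at $v$, which is not an edge of $Z$, once for each $v\in D$. The third edges at two distinct vertices $u,v\in D$ coincide exactly when $uv$ is a chord of $Z$.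
\end{proof}

So each detour changes the parity of the lift, and chords are the only source of repeated vertices. A triangle $\Delta_v$ can be used up by lifts in two ways: by three direct passes, one for each pair of edges at $v$, or by one direct pass and one detour between the same two edges. The first way alone settles the simplest case. A \emph{2-factor} is a spanning subgraph with all degrees equal to $2$; in a cubic graph the 2-factors are the complements of the perfect matchings.

\begin{proposition}\label{prop:colorable}
If the edges of a cubic graph $G$ can be colored with three colors so that the edges at each vertex have distinct colors, then $L(G)$ has an even cycle decomposition.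
\end{proposition}

\begin{proof}
For two colors $i\ne j$, the edges of colors $i$ and $j$ form a 2-factor whose cycles alternate between the colors and hence are even. Take the lifts $Z\langle\emptyset\rangle$ of all cycles $Z$ of the three 2-factors obtained in this way. They are even cycles by Lemma~\ref{lem:lift}. An edge of $\Delta_v$ joins edges of $G$ of two distinct colors $i,j$, and it is used by exactly one of the lifts, that of the cycle of colors $i,j$ through $v$.
\end{proof}

If $G$ has a 2-factor with only even cycles, then coloring these cycles alternately with two colors and the complementary matching with a third gives such a coloring. The real problem concerns graphs in which every 2-factor has odd cycles.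

\section{The Petersen graph}\label{sec:petersen}

Let $P$ be the Petersen graph, with outer cycle $C=u_0u_1u_2u_3u_4$, spokes $u_iv_i$, and inner edges $v_iv_{i+2}$ (indices modulo $5$), which form the cycle $C'=v_0v_2v_4v_1v_3$. Proposition~\ref{prop:colorable} does not apply to $P$. Indeed, suppose that a coloring as in that proposition exists. Each color class is a perfect matching and contains an odd number of spokes, because $C$ has five vertices. Three odd numbers with sum $5$ include a $1$, so by rotational symmetry some class $M$ contains $u_0v_0$ and no other spoke. This forces $M=\{u_0v_0,u_1u_2,u_3u_4,v_2v_4,v_1v_3\}$. The complement of $M$ contains the 5-cycle $u_0u_1v_1v_4u_4$, which cannot alternate between the two remaining colors.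

Take the 2-factor $F=C\cup C'$. The lift $C\langle D\rangle$ has length $5+|D|$, so $|D|$ must be odd. Detours at all five vertices would leave, in the triangles $\Delta_{u_i}$, exactly the edges of the odd cycle $C\langle\emptyset\rangle$. We therefore take three detours on each cycle of $F$. Put $X=\{u_0v_0,u_1v_1\}$, and let $A=\{u_2,u_3,u_4,v_2,v_3,v_4\}$ be the set of vertices not covered by $X$. Neither $C$ nor $C'$ has a chord, so $C\langle\{u_2,u_3,u_4\}\rangle$ and $C'\langle\{v_2,v_3,v_4\}\rangle$ are cycles of length $8$.

What remains? At a vertex of $A$, the direct pass along $F$ is unused. At an end of an edge $n\in X$, the two direct passes from $n$ to the edges of $F$ are unused. These are the edges used by the lifts, without detours, of two cycles of $P$, each of which contains both edges of $X$, one of the two paths into which $u_0,u_1$ divide $C$, and one of the two paths into which $v_0,v_1$ divide $C'$. The outer paths $u_0u_1$ and $u_1u_2u_3u_4u_0$ have lengths $1$ and $4$; the inner paths $v_0v_2v_4v_1$ and $v_1v_3v_0$ have lengths $3$ and $2$. There are two ways to match outer paths with inner paths. One gives cycles of lengths $1+2+2=5$ and $4+3+2=9$. The other gives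
\[
Z_1=u_0u_1v_1v_4v_2v_0,\qquad Z_2=u_1u_2u_3u_4u_0v_0v_3v_1,
\]
of lengths $6$ and $8$; see Figure~\ref{fig:petersen}. The lifts $Z_1\langle\emptyset\rangle$ and $Z_2\langle\emptyset\rangle$, with the two cycles of length $8$ above, partition the $30=6+8+8+8$ edges of $L(P)$ into even cycles.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \i in {0,1,2,3,4}{
  \coordinate (u\i) at (90+72*\i:2.4);
  \coordinate (v\i) at (90+72*\i:1.2);}
\draw[gray] (u2)--(v2) (u3)--(v3) (u4)--(v4);
\draw[double, double distance=1.5pt, thick] (u0)--(v0) (u1)--(v1);
\draw[very thick] (u0)--(u1) (v0)--(v2)--(v4)--(v1);
\draw[very thick, dashed] (u1)--(u2)--(u3)--(u4)--(u0) (v1)--(v3)--(v0);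
\foreach \i in {0,1,2,3,4}{
  \fill (u\i) circle (2pt); \fill (v\i) circle (2pt);
  \node at (90+72*\i:2.75) {$u_\i$};
  \node at (104+72*\i:1.45) {$v_\i$};}
\end{tikzpicture}
\caption{The Petersen graph with $X=\{u_0v_0,u_1v_1\}$ (double lines). The ends of $X$ cut the outer and the inner 5-cycle into two paths each. The solid paths together with $X$ form a 6-cycle, and the dashed paths together with $X$ form an 8-cycle.}\label{fig:petersen}
\end{figure}

The example raises three questions. Which sets $X$ can play this role, and does one exist? When the cycles of $F$ are cut into many paths, why is there a way to reassemble them with all parities correct at once? And what is to be done when a cycle of $F$ has chords, so that its lift repeats a vertex? The remaining sections answer them in this order.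

\section{Balanced sets and the choice of the 2-factor}\label{sec:balanced}

In a multigraph a loop adds $2$ to the degree of its vertex. A set of edges is \emph{even} if every vertex has even degree in it. For a multigraph $\Gamma$, let $T(\Gamma)$ be the set of its vertices of odd degree; the degree sum is even, so $|T(\Gamma)|$ is even. For $X\subseteq E(\Gamma)$, the \emph{components of $X$} are the components of the spanning subgraph $(V(\Gamma),X)$, including isolated vertices. We call $X$ \emph{balanced} if it is even and each of its components contains an even number of vertices of $T(\Gamma)$. For a vertex set $S$, let $\delta(S)$ be the set of edges with exactly one end in $S$; a \emph{cut} is a set $\delta(S)$ with $\emptyset\ne S\ne V(\Gamma)$.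

Let $F$ be a 2-factor of a cubic graph $G$ and let $M=E(G)\setminus F$ be the complementary perfect matching. Contracting each cycle of $F$ to a vertex gives a multigraph $G/F$. Its vertices are the cycles of $F$, its edge set is $M$, and its loops are the chords of the cycles of $F$. Every vertex of a cycle $C$ of $F$ is an end of exactly one edge of $M$, so $C$ has degree $|C|$ in $G/F$, and $T(G/F)$ is the set of odd cycles of $F$. For the Petersen graph, $P/F$ consists of two vertices joined by five parallel edges, and the balanced sets are the sets of two or of four spokes.

\begin{theorem}\label{thm:balanced}
Let $G$ be a cubic graph with a 2-factor $F$ such that $G/F$ has a balanced set. Then $L(G)$ has an even cycle decomposition.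
\end{theorem}

Sections~\ref{sec:coloring}--\ref{sec:chords} prove this theorem. Here we show that a bridgeless cubic graph has such a 2-factor. Not every 2-factor will do. If $\Gamma$ is a cubic graph, then $T(\Gamma)=V(\Gamma)$, so a balanced set has no isolated vertex and is a 2-factor with only even cycles. Hence $\Gamma=P$ has no balanced set, and $P=G/F$ when $G$ arises from $P$ by replacing each vertex with a triangle and $F$ consists of these triangles. We avoid such examples by choosing $F$ so that $G/F$ has no cut of size $3$. For $x\in\mathbb R^{E(G)}$ and $D\subseteq E(G)$ write $x(D)=\sum_{e\in D}x_e$.

\begin{theorem}[Edmonds' perfect matching polytope theorem]\label{thm:edmonds}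
A vector $x\in\mathbb R^{E(G)}$ is a convex combination of incidence vectors of perfect matchings of the graph $G$ if and only if $x\ge0$, $x(\delta(\{v\}))=1$ for every vertex $v$, and $x(\delta(S))\ge1$ for every $S\subseteq V(G)$ with $|S|$ odd.
\end{theorem}

\begin{lemma}\label{lem:2factor}
Every connected bridgeless cubic graph $G$ has a 2-factor $F$ such that $G/F$ is connected and has no cut of size $1$ or $3$.
\end{lemma}

\begin{proof}
For $S\subseteq V(G)$ we have $3|S|=2|E(G[S])|+|\delta(S)|$, so $|\delta(S)|\equiv|S|\pmod 2$. If $|S|$ is odd, then $|\delta(S)|$ is odd, and it is not $1$ because $G$ has no bridge; hence $|\delta(S)|\ge3$. The vector $x$ with all entries $\frac13$ therefore satisfies the conditions of Theorem~\ref{thm:edmonds}. Write $x$ as a convex combination of perfect matchings, and let $M$ be a matching with positive coefficient.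

Let $|\delta(S)|=3$. Then $|S|$ is odd, so no perfect matching can match $S$ within itself, and every perfect matching has at least one edge in $\delta(S)$. The weighted average of these numbers of edges is $x(\delta(S))=1$. So every matching with positive coefficient has exactly one edge in $\delta(S)$, and in particular $\delta(S)\not\subseteq M$.

Put $F=E(G)\setminus M$. A cut of $G/F$ is a cut of $G$ that is contained in $M$. It does not have size $1$, since $G$ is bridgeless, and it does not have size $3$, by the previous paragraph. Finally, $G/F$ is connected because $G$ is.
\end{proof}

This lemma is the only place in the proof of sufficiency where the absence of bridges is used. The next step finds a balanced set. An even set that is connected and spanning is balanced, since $|T(\Gamma)|$ is even, and two edge-disjoint spanning trees produce such a set.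

\begin{theorem}[Nash-Williams--Tutte theorem]\label{thm:nwt}
A multigraph has $k$ edge-disjoint spanning trees if and only if, for every partition of its vertex set into $r$ nonempty parts, at least $k(r-1)$ edges join different parts.
\end{theorem}

The condition for $k=2$ holds when all cuts have size at least $4$. Cuts of size $2$ remain, and we handle them by induction, cutting the multigraph in two. An even set contains both edges of such a cut or neither, so the balanced sets found on the two sides must agree on this point. For that reason the lemma carries a prescribed edge $e_0$.

\begin{lemma}\label{lem:balanced}
Let $\Gamma$ be a connected multigraph with no cut of size $1$ or $3$. Then $\Gamma$ has a balanced set. Moreover, for each edge $e_0$ there is a balanced set that contains $e_0$ and a balanced set that avoids $e_0$.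
\end{lemma}

\begin{proof}
We use induction on $|V(\Gamma)|$. If $|V(\Gamma)|=1$, then all edges are loops, $T(\Gamma)=\emptyset$, and both $\emptyset$ and $\{e_0\}$ are balanced. Let $|V(\Gamma)|\ge2$. Then $\Gamma$ has an edge, so it suffices to prove the second statement. Since $\Gamma$ is connected, no cut is empty, so either all cuts have size at least $4$ or some cut has size $2$.

\medskip\noindent\emph{Case 1: all cuts have size at least $4$.} Consider a partition of $V(\Gamma)$ into $r\ge2$ parts. At least $4$ edges leave each part, and an edge between parts leaves two of them, so at least $2r$ edges join different parts. In $\Gamma-e_0$ at least $2r-1\ge2(r-1)$ remain. By Theorem~\ref{thm:nwt}, $\Gamma-e_0$ has edge-disjoint spanning trees $H_1,H_2$. Let $Y$ be $E(H_1)$ or $E(H_1)\cup\{e_0\}$. The set of vertices of odd degree in $Y$ has even size. Pair these vertices arbitrarily, and let $J$ be the symmetric difference of the paths of $H_2$ that join the pairs; then $J\subseteq E(H_2)$ has odd degree at the same vertices as $Y$. The sets $Y$ and $J$ are disjoint, so $Y\cup J$ is even. It contains the spanning tree $H_1$, so it is balanced. It avoids $e_0$ for the first choice of $Y$ and contains $e_0$ for the second.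

\medskip\noindent\emph{Case 2: there is a cut $\{e,f\}$ of size $2$.} Let $V_1,V_2$ be its sides, and let $e=u_1u_2$ and $f=w_1w_2$ with $u_i,w_i\in V_i$. Each $\Gamma[V_i]$ is connected. Otherwise it has at least two components, each is left by at least one of $e,f$ because $\Gamma$ is connected, and so some component is left by exactly one edge, which is a cut of size $1$. Let $\Gamma_i$ be obtained from $\Gamma[V_i]$ by adding a new edge $e_i=u_iw_i$, a loop if $u_i=w_i$. Degrees are preserved, so $T(\Gamma_i)=T(\Gamma)\cap V_i$. Consider a cut of $\Gamma_i$, and let $Q$ be its side that does not contain $u_i$. If $w_i\notin Q$, the edges leaving $Q$ are the same in $\Gamma_i$ and in $\Gamma$. If $w_i\in Q$, they are the same except that $f$ replaces $e_i$. So every cut of $\Gamma_i$ has the size of a cut of $\Gamma$, and the induction hypothesis applies to $\Gamma_1$ and $\Gamma_2$.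

Let $X_i\subseteq E(\Gamma_i)$ be balanced sets such that $e_1\in X_1$ if and only if $e_2\in X_2$. If $e_i\notin X_i$ for both $i$, put $X=X_1\cup X_2$. The degrees and the components of $X$ are those of $X_1$ and $X_2$, so $X$ is balanced. If $e_i\in X_i$ for both $i$, put
\[
X=(X_1\setminus\{e_1\})\cup(X_2\setminus\{e_2\})\cup\{e,f\}.
\]
Again every vertex keeps its degree, so $X$ is even. Let $K_i$ be the component of $X_i$ that contains $e_i$. Then $K_i-e_i$ is connected: otherwise the component of $K_i-e_i$ that contains $u_i$ would have exactly one vertex of odd degree. Hence $K_1-e_1$, $K_2-e_2$, $e$ and $f$ form one component of $X$, with an even number of vertices of $T(\Gamma)$, and the other components of $X_1$ and $X_2$ are unchanged. So $X$ is balanced.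

It remains to choose $X_1,X_2$. If $e_0\in\{e,f\}$, let both $X_i$ contain $e_i$, or let both avoid it. If $e_0$ is an edge of $\Gamma[V_i]$, choose $X_i$ to contain or avoid $e_0$ as required, and then choose $X_{3-i}$ to contain $e_{3-i}$ exactly when $X_i$ contains $e_i$.
\end{proof}

Cuts of size $1$ must be excluded as well: two vertices with one loop each, joined by a single edge, both have odd degree, and no even set joins them.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:balanced}]
Necessity is Proposition~\ref{prop:bridge}. Let $G$ be bridgeless. The line graph of $G$ is the disjoint union of the line graphs of its components, so we may assume that $G$ is connected. Lemmas~\ref{lem:2factor} and~\ref{lem:balanced} give a 2-factor $F$ such that $G/F$ has a balanced set, and Theorem~\ref{thm:balanced} applies.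
\end{proof}

\section{Coloring the segments}\label{sec:coloring}

From now on $G$, $F$, $M$ and $\Gamma=G/F$ are as in Theorem~\ref{thm:balanced}, and $X\subseteq M$ is a balanced set of $\Gamma$ that is \emph{minimal} under inclusion. If $U\subseteq X$ is even and nonempty, then $X\setminus U$ is an even proper subset of $X$ and is not balanced. Thus
\begin{equation}\label{eq:star}
\begin{array}{l}
\text{for every nonempty even set } U\subseteq X,\text{ some component of } X\setminus U\\
\text{contains an odd number of odd cycles of } F.
\end{array}
\end{equation}
Deleting a loop changes neither the components nor the parities of the degrees, so $X$ contains no loop. With $N=M\setminus X$, all chords of cycles of $F$ lie in $N$. A vertex of $G$ is an \emph{$X$-vertex} or an \emph{$N$-vertex} according to the set that contains its edge of $M$. The number of $X$-vertices on a cycle $C$ of $F$ is the degree of $C$ in $X$; we denote it by $\deg_X(C)$, and it is even. If $\deg_X(C)=0$, we call $C$ \emph{isolated}. An isolated cycle is a component of $X$ by itself, so it is an even cycle because $X$ is balanced.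

The $X$-vertices divide a non-isolated cycle $C$ into $\deg_X(C)\ge2$ \emph{segments}, the subpaths of $C$ between cyclically consecutive $X$-vertices. Their number is even, so they can be colored alternately red and blue around $C$, in two ways. A \emph{coloring} $\kappa$ is a choice of one of the two ways for every non-isolated cycle. Each $X$-vertex is an end of exactly one red and one blue segment. Each $N$-vertex $v$ on a non-isolated cycle is an interior vertex of exactly one segment, denoted $\operatorname{seg}(v)$.

Fix a coloring. In the union of $X$ and all red segments, every vertex has degree $2$, so this union consists of disjoint cycles of $G$, the \emph{red cycles}. The \emph{blue cycles} are defined in the same way from the blue segments, and a \emph{colored cycle} is a red or a blue cycle. A colored cycle alternates between segments and edges of $X$. Every segment lies on exactly one colored cycle, and every edge of $X$ lies on exactly one red and one blue cycle. No cycle is both red and blue, because a red cycle contains an edge of a red segment. For an $N$-vertex $v$ on a non-isolated cycle, let $Z(v)$ be the colored cycle that contains $\operatorname{seg}(v)$; it is the only colored cycle through $v$. In Figure~\ref{fig:petersen} the colored cycles are $Z_1$ and $Z_2$.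

As in the Petersen graph, the lift of a cycle $C$ of $F$ will make detours at the vertices of some set $A$ of $N$-vertices. Its length $|C|+|A\cap V(C)|$ is even exactly when
\begin{equation}\label{eq:parity}
|A\cap V(C)|\equiv|C|\pmod 2 .
\end{equation}
The direct passes at the vertices of $A$ are left to the colored cycles, and we will see that each colored cycle must contain an even number of vertices of $A$. Balance is forced by this requirement: the colored cycles through a component $K$ of $X$ together contain each vertex of $A$ on a cycle of $K$ once, and by~\eqref{eq:parity} the number of these vertices has the parity of the number of odd cycles in $K$. The next lemma shows that balance, with minimality, is also enough.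

\begin{lemma}\label{lem:coloring}
Let $A$ be a set of $N$-vertices such that~\eqref{eq:parity} holds for every cycle $C$ of $F$. Then there is a coloring for which $|A\cap V(Z)|$ is even for every colored cycle $Z$.
\end{lemma}

Changing the coloring on one cycle of $F$ can rearrange all colored cycles that meet it, so it is hard to repair the parities one at a time. We count instead. Each coloring gets a nonnegative weight that is positive exactly when the coloring is good, the weight is written as a sum of signs, and the total is evaluated by summing in a different order.

\begin{proof}
Call a coloring \emph{good} if it has the property in the lemma. Let $A'$ be the set of vertices of $A$ on non-isolated cycles. Let $\Omega$ be the set of pairs $(\kappa,\ell)$, where $\kappa$ is a coloring and $\ell$ assigns a label $0$ or $1$ to each segment, such that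
\begin{equation}\label{eq:compat}
\begin{array}{l}
\text{for every } xy\in X,\text{ the red segments at } x \text{ and at } y \text{ have the same label,}\\
\text{and the blue segments at } x\text{ and at } y \text{ have the same label.}
\end{array}
\end{equation}
Define $p(\kappa,\ell)\in\mathbb Z/2\mathbb Z$ as the parity of the number of $v\in A'$ with $\ell(\operatorname{seg}(v))=1$, and put
\[
\Sigma=\sum_{(\kappa,\ell)\in\Omega}(-1)^{p(\kappa,\ell)}.
\]

\medskip\noindent\emph{Summing over labelings first.} Fix $\kappa$, with $z$ colored cycles. Consecutive segments of a colored cycle are joined by an edge of $X$, so~\eqref{eq:compat} says that $\ell$ is constant on the segments of each colored cycle. These labelings form a group isomorphic to $(\mathbb Z/2\mathbb Z)^z$, generated by the labelings $\ell_Z$ that equal $1$ exactly on the segments of one colored cycle $Z$. The map $\ell\mapsto p(\kappa,\ell)$ is a homomorphism, and $p(\kappa,\ell_Z)$ is the parity of $|A\cap V(Z)|$. So the homomorphism is zero if and only if $\kappa$ is good. A nonzero homomorphism to $\mathbb Z/2\mathbb Z$ takes both values equally often. Hence $\sum_\ell(-1)^{p(\kappa,\ell)}$ equals $2^z$ if $\kappa$ is good and $0$ otherwise, and it suffices to prove that $\Sigma>0$.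

\medskip\noindent\emph{Grouping by the places where the label changes.} For $(\kappa,\ell)\in\Omega$, let $U(\kappa,\ell)$ be the set of edges $xy\in X$ such that the two segments at $x$ have different labels. By~\eqref{eq:compat} this is equivalent to the same condition at $y$. Going once around a non-isolated cycle $C$, the label changes exactly at the ends of edges of $U(\kappa,\ell)$, and it changes an even number of times. So $U(\kappa,\ell)$ is an even set in $\Gamma$. For an even set $U\subseteq X$ let $\Omega_U$ be the set of pairs with $U(\kappa,\ell)=U$. We show that all terms from $\Omega_\emptyset$ equal $+1$ and that the terms from each other $\Omega_U$ cancel.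

\medskip\noindent\emph{The terms with $U=\emptyset$.} Here $\ell$ is constant around each non-isolated cycle, and by~\eqref{eq:compat} it takes the same value on two cycles joined by an edge of $X$. So $\ell$ is constant on the segments of each component $K$ of $X$ that is not an isolated cycle. By~\eqref{eq:parity}, the number of vertices of $A'$ on cycles of $K$ is congruent modulo $2$ to the number of odd cycles in $K$, which is even because $X$ is balanced. Hence $p(\kappa,\ell)=0$. The set $\Omega_\emptyset$ is nonempty, since it contains the pairs with $\ell$ identically $0$. Its contribution to $\Sigma$ is positive.

\medskip\noindent\emph{The terms with a fixed $U\ne\emptyset$.} By~\eqref{eq:star} there is a component $R$ of $X\setminus U$ with an odd number of odd cycles; we fix one, depending only on $U$. For $(\kappa,\ell)\in\Omega_U$ define $\Phi(\kappa,\ell)=(\kappa',\ell')$ as follows. The coloring $\kappa'$ arises from $\kappa$ by interchanging red and blue on all non-isolated cycles in $R$. The labeling $\ell'$ equals $\ell$ on the segments of cycles in $R$ and equals $1-\ell$ on the segments of cycles outside $R$. We verify~\eqref{eq:compat} for $(\kappa',\ell')$ at an edge $xy\in X$.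
\begin{itemize}
\item If $x$ and $y$ are both on cycles in $R$, the colors are interchanged at both ends and the labels are unchanged. The two conditions in~\eqref{eq:compat} trade places and still hold.
\item If $x$ and $y$ are both on cycles outside $R$, the colors are unchanged and all four labels are flipped, so equal labels stay equal.
\item Otherwise, say, $x$ is on a cycle in $R$ and $y$ is not. Since $R$ is a component of $X\setminus U$, the edge $xy$ lies in $U$. Under $(\kappa,\ell)$ the red and blue segments at $x$ have labels $\lambda$ and $1-\lambda$ for some $\lambda$, and so do those at $y$. Under $(\kappa',\ell')$ the red and blue segments at $x$ have labels $1-\lambda$ and $\lambda$, because the colors are interchanged, and those at $y$ have labels $1-\lambda$ and $\lambda$, because the labels are flipped.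
\end{itemize}
The two segments at an $X$-vertex lie on the same cycle of $F$, so their labels are both kept or both flipped. Therefore $U(\kappa',\ell')=U$, and $\Phi$ maps $\Omega_U$ to itself. The component $R$ is the same for $(\kappa',\ell')$, so $\Phi$ is an involution.

A vertex of $A'$ on a cycle in $R$ is counted in both or in neither of $p(\kappa,\ell)$ and $p(\kappa',\ell')$, and a vertex of $A'$ on a cycle outside $R$ is counted in exactly one. So $p(\kappa,\ell)+p(\kappa',\ell')$ is the parity of the number of vertices of $A'$ on cycles outside $R$. By~\eqref{eq:parity}, and because every odd cycle is non-isolated, this is the parity of the number of odd cycles outside $R$. The total number $|T(\Gamma)|$ of odd cycles is even and $R$ contains an odd number of them, so this number is odd. Thus $\Phi$ reverses signs, and the terms from $\Omega_U$ sum to $0$.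

Hence $\Sigma>0$, and a good coloring exists.
\end{proof}

\begin{example}
For the Petersen graph with $X$ and $A$ as in Section~\ref{sec:petersen}, there are four colorings, each with two colored cycles. Two colorings are good, so $\Sigma=2\cdot2^2=8$. The even subsets of $X$ are $\emptyset$ and $X$. The set $\Omega_\emptyset$ consists of the four colorings with the two constant labelings and contributes $8$. In $\Omega_X$ the red and the blue cycle have different labels. With $R=\{C\}$, the involution $\Phi$ interchanges the colors on $C$, and so it pairs the four terms $+1$ of the good colorings with the four terms $-1$ of the bad ones.
\end{example}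

\begin{remark}
Minimality cannot be dropped from Lemma~\ref{lem:coloring}. In the Petersen graph let $X$ be the balanced set $\{u_iv_i:1\le i\le4\}$ and let $A=\{u_0,v_0\}$, which satisfies~\eqref{eq:parity}. If $\operatorname{seg}(u_0)$ and $\operatorname{seg}(v_0)$ have different colors, then $Z(u_0)$ contains only one vertex of $A$. If they have the same color, then that color also contains the segment $u_2u_3$, and $Z(v_0)$ is the cycle $u_2u_3v_3v_0v_2$, again with only one vertex of $A$.
\end{remark}

\section{Splitting a closed trail}\label{sec:splitting}

By Lemma~\ref{lem:lift}, the lift of a cycle $C$ of $F$ visits a chord twice if it makes detours at both ends. A closed trail can be cut at a repeated vertex into two closed trails, and the aim is to cut so that all pieces are even and no repetition survives.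

\begin{example}\label{ex:k4}
Let $G=K_4$ on the vertices $1,2,3,4$, and let $F$ be the cycle $C=1234$, with chords $13$ and $24$. Here $X=\emptyset$. The lift $C\langle V(C)\rangle$ is the closed trail $(13,12,24,23,13,34,24,41)$. Cutting at the two visits of $13$ gives $(13,12,24,23)$ and $(13,34,24,41)$. The one cut also separates the two visits of $24$, because the chords cross. These two 4-cycles and $C\langle\emptyset\rangle=(12,23,34,41)$ decompose $L(K_4)$.
\end{example}

Let the positions of a closed trail of length $m$ be the elements of $\mathbb Z/m\mathbb Z$. For distinct positions $p,q$, the \emph{sides} of the pair $\{p,q\}$ are the cyclic intervals $[p,q)=\{p,p+1,\dots,q-1\}$ and $[q,p)=\{q,q+1,\dots,p-1\}$. They partition the positions, and $p$ and $q$ lie on different sides. Two disjoint pairs \emph{interleave} if the elements of one lie on different sides of the other; this relation is symmetric. When $m$ is even, each position has a well-defined parity.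

\begin{lemma}\label{lem:split}
Let $W=(w_0,\dots,w_{m-1})$ be a closed trail of even length in a simple graph. Let $\mathcal P$ be a family of pairwise disjoint pairs of positions, no two of which interleave, such that
\begin{enumerate}
\item[(a)] for each $\{p,q\}\in\mathcal P$ we have $w_p=w_q$, and $p$ and $q$ have the same parity;
\item[(b)] whenever $i\ne j$ and $w_i=w_j$, the pair $\{i,j\}$ belongs to $\mathcal P$ or interleaves with a pair of $\mathcal P$.
\end{enumerate}
Then the edges of $W$ can be partitioned into even cycles.
\end{lemma}

\begin{proof}
We make all cuts at once. Let $\tau$ be the permutation of the positions that interchanges the two elements of each pair of $\mathcal P$ and fixes all other positions, and let $\pi(i)=\tau(i+1)$. In words: walk along $W$, and on arriving at one position of a pair of $\mathcal P$, continue from the other. Let $\varepsilon_i$ be the edge $w_iw_{i+1}$. By (a), $w_{\pi(i)}=w_{i+1}$, so $\varepsilon_i$ joins $w_i$ to $w_{\pi(i)}$. Each orbit $i,\pi(i),\pi^2(i),\dots$ of the permutation $\pi$ thus defines a closed trail whose edges are the $\varepsilon_j$ with $j$ in the orbit, and these closed trails partition the edges of $W$. Also by (a), $\tau$ preserves parity, so $\pi$ reverses it, and every orbit has even length.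

We claim that $i$ and $\pi(i)$ lie on the same side of every pair $\{p,q\}\in\mathcal P$. If $i+1=q$, then $i=q-1$ and $\pi(i)=p$ both lie in $[p,q)$. If $i+1=p$, then $i=p-1$ and $\pi(i)=q$ both lie in $[q,p)$. Otherwise $i$ and $i+1$ lie on the same side, and $\tau(i+1)$ either equals $i+1$ or forms with $i+1$ another pair of $\mathcal P$, which does not interleave with $\{p,q\}$; so $\pi(i)$ lies on that side too.

Hence each orbit lies on one side of every pair of $\mathcal P$. By (b), two positions with the same vertex lie on different sides of some pair of $\mathcal P$, so they belong to different orbits. The closed trail of an orbit therefore has no repeated vertex. Its length is even and is not $2$, since two distinct edges of a simple graph do not join the same two vertices. So it is an even cycle.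
\end{proof}

\section{Chords and the decomposition}\label{sec:chords}

At an $N$-vertex $v$ on a non-isolated cycle $C$, two lifts pass between the edges of $F$ at $v$: that of $C$ and that of $Z(v)$. One makes the detour and the other the direct pass, and we may choose which. For a chord $uv$ of $C$, giving both detours to the colored cycles is safe if $Z(u)\ne Z(v)$. Giving both to the lift of $C$ is safe if the repetition can be removed by Lemma~\ref{lem:split}. The choice has to be made before the coloring, since Lemma~\ref{lem:coloring} takes the set $A$ as input. We therefore classify chords by a property that does not depend on the coloring.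

Let $C$ be a cycle of $F$. Distinct chords of $C$ belong to the matching $M$ and have no common end. The ends of a chord $uv$ divide $C$ into two open arcs, and two chords \emph{cross} if the ends of one lie on different open arcs of the other. The chord $uv$ is \emph{even} if the number of $X$-vertices on an open arc between $u$ and $v$ is even, and \emph{odd} otherwise. The choice of the arc does not matter, since $u,v$ are $N$-vertices and $\deg_X(C)$ is even. All chords of an isolated cycle are even. Along an arc the color changes exactly at the $X$-vertices. Hence
\begin{equation}\label{eq:odd}
\text{if } uv \text{ is an odd chord, then } Z(u)\ne Z(v)\text{ for every coloring,}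
\end{equation}
because one of these cycles is red and the other is blue.

So odd chords can be given to the colored cycles, and even chords are the candidates for cutting. There is one interaction. An end of an odd chord given to a colored cycle contributes one edge, not two, to the lift of $C$, so such a chord crossing an even chord $e$ would spoil the parity of the cut at $e$. On the other hand, a chord that crosses $e$ needs no treatment, since the cut at $e$ separates its visits, as in Example~\ref{ex:k4}. This leads to the following choice. For each cycle $C$ of $F$, let $E_C$ be a maximal set of pairwise non-crossing even chords of $C$, and let $O_C$ be the set of odd chords of $C$ that cross no chord of $E_C$. Then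
\begin{equation}\label{eq:cross}
\text{every chord of } C \text{ outside } E_C\cup O_C\text{ crosses a chord of } E_C,
\end{equation}
by maximality of $E_C$ for even chords and by the definition of $O_C$ for odd ones. Figure~\ref{fig:chords} shows all four kinds of chords. Let $B$ be the set of ends of chords in $\bigcup_C O_C$, and let $A$ be the set of $N$-vertices not in $B$. Every vertex of $G$ is an $X$-vertex, a vertex of $A$, or a vertex of $B$, and all vertices of isolated cycles are in $A$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (2);
\foreach \i in {1,...,10}{
  \coordinate (p\i) at (126-36*\i:2);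
  \fill (p\i) circle (2pt);}
\foreach \i in {2,3,5,6,7,8,9,10}{\node at (126-36*\i:2.35) {$\i$};}
\node at (98:2.35) {$1$};
\node at (-10:2.35) {$4$};
\draw[double, double distance=1.5pt, thick] (p1)--(90:2.9) (p4)--(-18:2.9);
\draw[very thick] (p5)--(p8);
\draw[very thick, dashed] (p10)--(p2);
\draw[gray] (p3)--(p6) (p7) to[bend right=35] (p9);
\end{tikzpicture}
\caption{A cycle $C$ of $F$ with $X$-vertices $1$ and $4$ (double lines are edges of $X$). The chords $\{5,8\}$ and $\{7,9\}$ are even, and $\{10,2\}$ and $\{3,6\}$ are odd. With $E_C=\{\{5,8\}\}$ (thick), the set $O_C$ consists of $\{10,2\}$ (dashed); the two thin chords cross $\{5,8\}$. The lift of $C$ with detours at $3,5,6,7,8,9$ has length $16$, and the cut at $\{5,8\}$ splits it into cycles of lengths $6$ and $10$.}\label{fig:chords}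
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:balanced}]
For each cycle $C$ of $F$ we have
\[
|A\cap V(C)|=|C|-\deg_X(C)-2|O_C|\equiv|C|\pmod2,
\]
so $A$ satisfies~\eqref{eq:parity}. Fix a coloring as in Lemma~\ref{lem:coloring}. Consider the following lifts:
\[
\begin{array}{ll}
C^*=C\langle A\cap V(C)\rangle & \text{for each cycle } C \text{ of } F,\\[2pt]
Z^*=Z\langle B\cap V(Z)\rangle & \text{for each colored cycle } Z,\\[2pt]
C^\circ=C\langle\emptyset\rangle & \text{for each isolated cycle } C \text{ of } F.
\end{array}
\]

\medskip\noindent\emph{The lifts partition $E(L(G))$.} A lift uses edges of $\Delta_v$ only when the lifted cycle passes through $v$, so it suffices to look at one vertex $v$. Let $C$ be the cycle of $F$ through $v$, let $f,g$ be the edges of $C$ at $v$, and let $n$ be the edge of $M$ at $v$. If $v$ is an $X$-vertex, let $Z_f$ and $Z_g$ be the colored cycles that contain the segments at $v$ through $f$ and through $g$; one is red and one is blue, and both contain $n$. The cycles through $v$ and the edges of $\Delta_v$ that their lifts use are as follows.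
\begin{center}
\begin{tabular}{l|ccc}
 & $fg$ & $nf$ & $ng$\\ \hline
$v$ is an $X$-vertex & $C^*$ & $Z_f^*$ & $Z_g^*$\\
$v\in A$, $C$ not isolated & $Z(v)^*$ & $C^*$ & $C^*$\\
$v\in A$, $C$ isolated & $C^\circ$ & $C^*$ & $C^*$\\
$v\in B$ & $C^*$ & $Z(v)^*$ & $Z(v)^*$
\end{tabular}
\end{center}
In each row every edge of $\Delta_v$ is used exactly once.

\medskip\noindent\emph{The lifts $C^\circ$ and $Z^*$ are even cycles.} By Lemma~\ref{lem:lift}, $C^\circ$ is a cycle of length $|C|$, which is even because $C$ is isolated. Let $Z$ be a colored cycle, and suppose that a chord $uv$ of $Z$ has both ends in $B$. The cycle $Z$ passes through the $N$-vertex $u$ along two edges of $F$, so $uv$ is the edge of $M$ at $u$, which is an odd chord of a cycle of $F$. Since $Z(u)=Z=Z(v)$, this contradicts~\eqref{eq:odd}. So $Z^*$ is a cycle by Lemma~\ref{lem:lift}. If $Z$ consists of $s$ segments, it has $2s$ $X$-vertices, namely the ends of these segments, and its lift has length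
\[
|Z|+|B\cap V(Z)|=2s+|A\cap V(Z)|+2|B\cap V(Z)|.
\]
This is even by the choice of the coloring.

\medskip\noindent\emph{The lifts $C^*$ split into even cycles.} The closed trail $C^*$ has length $|C|+|A\cap V(C)|$, which is even by~\eqref{eq:parity}. The chords of $C$ with both ends in $A$ are those outside $O_C$. By Lemma~\ref{lem:lift}, these chords are the only vertices that $C^*$ repeats, and each is visited at exactly two positions, one for each end. The detours occur in the cyclic order of the vertices of $C$, so the pairs of positions of two such chords interleave if and only if the chords cross. Let $\mathcal P$ be the family of pairs of positions of the chords in $E_C$. These pairs are disjoint and do not interleave, and condition (b) of Lemma~\ref{lem:split} follows from~\eqref{eq:cross}.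

For condition (a), let $e=uv\in E_C$ and follow $C^*$ from the visit of $e$ at $u$ to the visit at $v$, along one of the open arcs. Let $\xi$, $\alpha$, $\beta$ be the numbers of $X$-vertices, vertices of $A$ and vertices of $B$ on this arc. The trail uses one edge of $\Delta_u$, one edge for each $X$-vertex and each vertex of $B$ on the arc, two edges for each vertex of $A$ on the arc, and one edge of $\Delta_v$. The two positions therefore differ by
\[
2+\xi+\beta+2\alpha .
\]
Here $\xi$ is even because $e$ is an even chord. Also $\beta$ is even, because no chord of $O_C$ crosses $e$, so each has both ends or no end on the arc. Thus (a) holds, and Lemma~\ref{lem:split} partitions the edges of $C^*$ into even cycles of the simple graph $L(G)$.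

The cycles $Z^*$, the cycles $C^\circ$, and the cycles obtained from the trails $C^*$ form an even cycle decomposition of $L(G)$.
\end{proof}

By the deduction at the end of Section~\ref{sec:balanced}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{ecd} \emph{Even cycle decompositions of 4-regular graphs and line graphs}, \texttt{https://core.ac.uk/download/pdf/82235169.pdf}.
\end{thebibliography}
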